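\title{Continuity of minimal $t$-graphs in the Heisenberg groups $\mathbb{H}^n$, $n\ge 2$}

\begin{abstract}
A function of bounded variation whose $t$-graph locally minimizes the sub-Riemannian area in the Heisenberg group $\mathbb{H}^n$ is locally bounded, and for $n=1$ it may be discontinuous. We prove that for $n\ge2$ it is continuous. It also lies in $W^{1,1}_{loc}$, the horizontal gradient $Du+X^*$ of the graph satisfies $|Du+X^*|^{-\gamma}\in L^1_{loc}$ for $\gamma<\frac{2n}{n+1}$, and bounded minimizers share a modulus of continuity. The proof bounds the oscillation by the $(2n-1)$-dimensional density of the area measure and shows that this density vanishes at every point, by means of a supersolution on smooth approximating graphs, a commutator argument that excludes vertical walls, and a weighted monotonicity formula.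
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Identify the Heisenberg group $\mathbb{H}^n$ with $\mathbb{R}^{2n+1}$, with points $(z,t)$, where $z=(x,y)$, $x,y\in\mathbb{R}^n$ and $t\in\mathbb{R}$. Its horizontal left-invariant vector fields are
\[
X_j=\partial_{x_j}+2y_j\partial_t,\qquad Y_j=\partial_{y_j}-2x_j\partial_t,\qquad j=1,\dots,n .
\]
With $T=\partial_t$ we have $[X_j,Y_j]=-4T$, and all other brackets among these fields vanish. Put
\[
J(x,y)=(-y,x),\qquad X^*(z)=2Jz=2(-y,x).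
\]

Let $U\subset\mathbb{R}^{2n}$ be open and, for a moment, let $u\in C^1(U)$. The $t$-graph $\{(z,u(z))\}$ is the zero set of $u(z)-t$, and applying $X_1,\dots,X_n,Y_1,\dots,Y_n$ to this function gives the vector $Du+X^*$. The sub-Riemannian area ($\mathbb{H}$-perimeter) of the graph over $V\subset U$ is $\int_V|Du+X^*|\,dz$. Compared with the Euclidean area $\int\sqrt{1+|Du|^2}$, the vertical direction is not counted and the gradient is shifted by $X^*$. The integrand has linear growth, so the natural space is $BV$: for $u\in BV_{loc}(U)$ we consider the $\mathbb{R}^{2n}$-valued Radon measure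
\[
p=Du+X^*\mathcal{L}^{2n},
\]
written $Du+X^*$ for short, and the area over an open set $V\Subset U$ is its total variation $|Du+X^*|(V)$. A jump of $u$ across a hypersurface $\Sigma$ contributes the integral of the height of the jump over $\Sigma$, that is, the area of the vertical wall that closes the graph.

\begin{definition}\label{def:min}
A function $u\in BV_{loc}(U)$ is a \emph{local $t$-minimizer}, and its $t$-graph is \emph{minimal}, if $|Du+X^*|(V)\le|Dv+X^*|(V)$ for every open $V\Subset U$ and every $v\in BV_{loc}(U)$ with $\operatorname{spt}(u-v)\Subset V$.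
\end{definition}

The integrand $q\mapsto|q|$ is linear along rays and singular at $q=0$, so the problem has no ellipticity in the direction of $p$ and nothing excludes walls at first sight. Two facts are known: every local $t$-minimizer is in $L^\infty_{loc}(U)$, and in $\mathbb{H}^1$ there is a local $t$-minimizer in $L^\infty_{loc}(U)\setminus C^0(U)$. Here $u\notin C^0(U)$ means that $u$ does not agree almost everywhere with any continuous function. The question posed in \cite{source} is whether such an example exists in $\mathbb{H}^n$ for $n\ge2$. The answer is no.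

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $U\subset\mathbb{R}^{2n}$ be open and let $u\in BV_{loc}(U)$ be a local $t$-minimizer. Then:
\begin{itemize}
\item[(a)] $u$ agrees a.e.\ with a continuous function on $U$.
\item[(b)] $u\in W^{1,1}_{loc}(U)$, and $|Du+X^*|^{-\gamma}\in L^1_{loc}(U)$ for every $0<\gamma<\frac{2n}{n+1}$. In particular $Du+X^*\ne0$ a.e.
\item[(c)] For every $M$ there is a modulus of continuity $\omega_{n,M}$ such that the continuous representative of every local $t$-minimizer $u$ on the unit ball $B_1$ with $|u|\le M$ satisfies $|u(z)-u(z')|\le\omega_{n,M}(|z-z'|)$ for $z,z'\in B_{1/2}$.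
\end{itemize}
\end{theorem}

A modulus of continuity is a nondecreasing function $\omega$ with $\omega(s)\to0$ as $s\to0^+$. Part (a) answers the question; (b) and (c) are complements.

\section{Examples, a model case and the plan}\label{sec:model}

Throughout, $m=2n-1$ is the dimension of a hypersurface in $\mathbb{R}^{2n}$, and $e_1$ is the unit vector of the $x_1$-axis.

\subsection*{Calibrations}
Let $N\in C^\infty(U;\mathbb{R}^{2n})$ satisfy $|N|\le1$ and $\operatorname{div}N=0$. If $\operatorname{spt}(u-v)\Subset V$, then $\int_VN\cdot dD(v-u)=-\int(v-u)\operatorname{div}N=0$, so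
\[
|Dv+X^*|(V)\ \ge\ \int_VN\cdot d(Dv+X^*)=\int_VN\cdot d(Du+X^*).
\]
Hence $u$ is a local $t$-minimizer as soon as such fields $N_\varepsilon$ exist with $\int_VN_\varepsilon\cdot dp\to|p|(V)$ for all $V\Subset U$.

\begin{example}\label{ex:smooth}
If $u(z)=\xi\cdot z+\beta$ is affine, then $p=2J(z-z_0)$ with $z_0=\frac12J\xi$. The fields $N_\varepsilon=J(z-z_0)/\sqrt{\varepsilon^2+|z-z_0|^2}$ are divergence free, because $\operatorname{tr}J=0$ and $Jw\cdot w=0$. So affine functions are local $t$-minimizers, and $p$ vanishes at one point.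

If $u=-2\,x\cdot y$, then $p=(-4y,0)$, and $N_\varepsilon=(-y,0)/\sqrt{\varepsilon^2+|y|^2}$ is divergence free because its $x$-components do not depend on $x$. Here $|p|^{-\gamma}=(4|y|)^{-\gamma}$ is locally integrable only for $\gamma<n$, so some restriction on $\gamma$ in Theorem~\ref{thm:main}(b) is necessary.
\end{example}

\begin{example}[a jump for $n=1$]\label{ex:jump}
On $U=\{y<0\}\subset\mathbb{R}^2$ let $u=-2xy+\mathbf{1}_{\{x>0\}}$. Then $p=e_1\mu$ with $\mu=-4y\,\mathcal{L}^2+\mathcal{H}^1\llcorner\{x=0\}\ge0$, and the constant field $N=e_1$ is a calibration. So $u$ is a locally bounded, discontinuous local $t$-minimizer, and (a) and the first claim of (b) fail for $n=1$.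
\end{example}

One would guess that this example passes to higher dimension by adding variables on which $u$ does not depend. But $X^*$ has components in the new variables, and these tilt $p$ away from the normal of the jump set. The next statement shows that no choice of smooth sheets repairs this.

\subsection*{The model case: a flat jump}

\begin{proposition}\label{prop:model}
Let $n\ge2$, let $U$ be a ball centered on $\Sigma=\{x_1=0\}$, and let $u^\pm\in C^2(U)$ with $u^+>u^-$ on $\Sigma\cap U$. Then the function $u$ equal to $u^+$ on $\{x_1>0\}$ and to $u^-$ on $\{x_1<0\}$ is not a local $t$-minimizer.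
\end{proposition}

\begin{proof}
Let $p^+=Du^++X^*$. Suppose first that $p^+$ is parallel to $e_1$ at every point of $\Sigma\cap U$. Its $x_2$- and $y_2$-components vanish there, that is, $\partial_{x_2}u^+=2y_2$ and $\partial_{y_2}u^+=-2x_2$ on $\Sigma\cap U$. Both directions are tangent to $\Sigma$, so we may differentiate again: $\partial_{y_2}\partial_{x_2}u^+=2$ and $\partial_{x_2}\partial_{y_2}u^+=-2$, which is absurd.

So there is a ball $V\Subset U$ centered on $\Sigma$ on whose closure $p^+\ne0$ and $\nu^+=p^+/|p^+|$ satisfies $\nu^+\cdot e_1<1$. Let $V^+=V\cap\{x_1>0\}$ and $\phi\in C_c^\infty(V)$, and move only the upper sheet: $v_s=u+s\phi\mathbf{1}_{V^+}$. For small $|s|$ the jump $u^+-u^-+s\phi$ stays positive, and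
\[
|Dv_s+X^*|(V)=\int_{V^+}|p^++s\nabla\phi|\,dz+\int_{\Sigma\cap V}(u^+-u^-+s\phi)\,d\mathcal{H}^m+\text{const}.
\]
If $u$ were a minimizer, the derivative at $s=0$ would vanish:
\[
0=\int_{V^+}\nu^+\cdot\nabla\phi+\int_\Sigma\phi=-\int_{V^+}\phi\operatorname{div}\nu^++\int_\Sigma\phi\,(1-\nu^+\cdot e_1).
\]
Functions $\phi$ supported in $V^+$ give $\operatorname{div}\nu^+=0$ in $V^+$, and then general $\phi$ give $\nu^+\cdot e_1=1$ on $\Sigma\cap V$, a contradiction.
\end{proof}

In $\mathbb{H}^n$ the proof reads as follows. Minimality forces the sheet to meet the wall $\{x_1=0,\ u^-<t<u^+\}$ with the same horizontal normal $e_1$. Then the fields $Y_1,X_2,Y_2,\dots$, which are tangent to $\{x_1=0\}$, annihilate $u^+-t$ along the upper edge of the wall, so they are tangent to the edge. For $n\ge2$ their bracket $[X_2,Y_2]=-4T$ is then tangent to the edge too, which is impossible for a $t$-graph. For $n=1$ only $Y_1$ is available, and the condition says that $u^+$ is constant along $\Sigma$, as in Example~\ref{ex:jump}.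

\subsection*{Density and the plan of the proof}
Excluding walls gives at best $u\in W^{1,1}_{loc}$, which is weaker than continuity. The function $x_1/|z|$ is bounded, lies in $W^{1,1}_{loc}$ and is discontinuous at $0$. Its gradient is homogeneous of degree $-1$, so its total variation on $B_R$ is a positive multiple of $R^m$, as for a jump, whereas a $C^1$ function has $|p|(B_R)=O(R^{m+1})$. The right quantity is therefore the density ratio
\begin{equation}\label{eq:density}
\Theta(z_0,R)=R^{-m}\,|p|(B_R(z_0)).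
\end{equation}
The proof has five parts.
\begin{enumerate}
\item The oscillation of a minimizer on $B_{R/2}$ is at most $C(\Theta(0,R)+R^2)$ (Section~\ref{sec:osc}). It remains to show that $\Theta\to0$ at every point.
\item A minimizer is a limit, with convergence of areas, of smooth functions $u_i$ that almost solve the regularized equation with area element $W_i=\sqrt{\varepsilon_i^2+|p_i|^2}$ (Section~\ref{sec:approx}).
\item For $c=\frac{n-1}{n+1}$, the function $W_i^{-c}$ is almost a supersolution of a natural operator on the graph. From it we build weights $f$ with values in $[0,1]$, still supersolutions, equal to $1$ where the graph has moderate slope and small where it is steep (Section~\ref{sec:super}).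
\item The steep part $(1-f)W_i\,dz$ of the area carries asymptotically no mass. This is the weak form of Proposition~\ref{prop:model} (Section~\ref{sec:walls}).
\item Since $f$ is a supersolution, the weighted ratio $r^{-m}\int_{B_r}fW_i$ at a small scale $r$ controls the one at a larger scale $R$. At scale $R$ the weight is essentially $1$ by part 4. At scale $r\to0$, an area of order $r^m$ over a base of volume $r^{m+1}$ needs slope of order $1/r$, where $f$ is of order $r^c$. Hence $\Theta(0,R)\to0$ (Section~\ref{sec:density}).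
\end{enumerate}
The hypothesis $n\ge2$ enters twice: it makes $c$ positive in part 3, and it provides the second pair of fields in part 4.

\section{Notation and tools}\label{sec:tools}

We write $B_r=B_r(0)\subset\mathbb{R}^{2n}$. Indices $a,b$ run over the $2n$ coordinates of $z$, and repeated indices are summed. For matrices, $A:A'=A_{ab}A'_{ab}$ and $|A|^2=A:A$. The matrix $J$ is skew and orthogonal, $J^2=-I$; thus $|X^*(z)|=2|z|$ and $\partial_bX^*_a=2J_{ab}$. The fields
\[
Z_a=\partial_a-X^*_aT
\]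
are exactly $X_1,\dots,X_n,Y_1,\dots,Y_n$. They are divergence free in $\mathbb{R}^{2n+1}$. Locally integrable functions are identified with measures, and weak* convergence in an open set means convergence against continuous functions with compact support.

We use the following textbook facts. Here $V\subset\mathbb{R}^{2n}$ is open and $w\in BV_{loc}$.
\begin{itemize}
\item[(F1)] \emph{Semicontinuity and compactness.} $|Dw+X^*|(V)$ is the supremum of $\int(X^*\cdot\phi-w\operatorname{div}\phi)$ over $\phi\in C_c^1(V;\mathbb{R}^{2n})$ with $|\phi|\le1$, so it is lower semicontinuous under $L^1_{loc}(V)$ convergence. A bounded sequence in $BV$ of a ball has a subsequence converging in $L^1$.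
\item[(F2)] \emph{Structure.} $Dw=\nabla w\,\mathcal{L}^{2n}+D^sw$ with $D^sw\perp\mathcal{L}^{2n}$, and $\nabla w=0$ a.e.\ on each level set $\{w=s\}$. The coarea formula states that $|Dw|(E)=\int_{\mathbb{R}}|D\mathbf{1}_{\{w>s\}}|(E)\,ds$ for Borel sets $E$.
\item[(F3)] \emph{Sobolev and Poincar\'e inequalities.} $\|w\|_{L^{2n/m}}\le C(n)|Dw|(\mathbb{R}^{2n})$ for $w\in BV(\mathbb{R}^{2n})$, and $\int_{B_R}|w-\bar w|\le C(n)R\,|Dw|(B_R)$, where $\bar w$ is the mean of $w$ on $B_R$.
\item[(F4)] \emph{Nonnegative measures.} If $\mu_i\rightharpoonup\mu$ weakly* in $V$ and $\mu_i\ge0$, then $\liminf\mu_i(E)\ge\mu(E)$ for open $E\subset V$ and $\limsup\mu_i(E)\le\mu(E)$ for compact $E\subset V$.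
\item[(F5)] \emph{Reshetnyak's continuity theorem} \cite[Theorem~2.39]{AFP}. If finite vector measures $\mu_i=\nu_i|\mu_i|$ converge weakly* in $V$ to $\mu=\nu|\mu|$, with $|\nu_i|=|\nu|=1$, and $|\mu_i|(V)\to|\mu|(V)$, then $\int g(z,\nu_i)\,d|\mu_i|\to\int g(z,\nu)\,d|\mu|$ for every bounded continuous $g$ on the product of $V$ with the unit sphere.
\end{itemize}

\subsection*{Symmetries}
Let $u$ be a local $t$-minimizer. The \emph{left translate} $\tilde u(z)=u(z_0+z)+X^*(z_0)\cdot z$ satisfies $(D\tilde u+X^*)(z)=p(z_0+z)$, because $X^*$ is linear. The \emph{reflection} $\hat u(x,y)=-u(x,-y)$ satisfies $(D\hat u+X^*)(x,y)=(-p_x,p_y)(x,-y)$, where $p=(p_x,p_y)$. Both operations are bijections on competitors and preserve areas, so $\tilde u$ and $\hat u$ are local $t$-minimizers. The first moves any point to the origin at the cost of adding a linear function; the second exchanges upper and lower bounds.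

\subsection*{Cutting along spheres}

\begin{lemma}\label{lem:cut}
Let $w\in BV_{loc}(B_r(z_0))$, with a fixed representative, and let $\mathsf{n}$ be the outer normal of the spheres centered at $z_0$. For a.e.\ $\rho\in(0,r)$, with $B_\rho=B_\rho(z_0)$,
\begin{equation}\label{eq:cut}
D(w\mathbf{1}_{B_\rho})=Dw\llcorner B_\rho-w\,\mathsf{n}\,\mathcal{H}^m\llcorner\partial B_\rho .
\end{equation}
If $u$ is a local $t$-minimizer on $B_r(z_0)$ and $v\in BV_{loc}(B_r(z_0))$, then for a.e.\ $\rho\in(0,r)$
\begin{equation}\label{eq:compare}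
|Du+X^*|(B_\rho)\le|Dv+X^*|(B_\rho)+\int_{\partial B_\rho}|u-v|\,d\mathcal{H}^m .
\end{equation}
\end{lemma}

\begin{proof}
Let $\eta_s$ be radial, equal to $1$ on $B_{\rho-s}$, to $0$ off $B_\rho$, and linear in the radius in between. Then $D(w\eta_s)=\eta_sDw-\frac1sw\,\mathsf{n}\,\mathbf{1}_{B_\rho\setminus B_{\rho-s}}$. As $s\to0$, $w\eta_s\to w\mathbf{1}_{B_\rho}$ in $L^1$ and $\eta_sDw\to Dw\llcorner B_\rho$ by dominated convergence. By Fubini's theorem $\sigma\mapsto w_\sigma=w(z_0+\sigma\,\cdot)$ is locally integrable on $(0,r)$ with values in the separable space $L^1(S^m)$, so a.e.\ $\rho$ is a Lebesgue point: $\frac1s\int_{\rho-s}^\rho\|w_\sigma-w_\rho\|_{L^1(S^m)}\,d\sigma\to0$. For such $\rho$ the last term converges weakly* to $-w\,\mathsf{n}\,\mathcal{H}^m\llcorner\partial B_\rho$, which proves \eqref{eq:cut}.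

Take $w=v-u$ and the competitor $v'=u+w\mathbf{1}_{B_\rho}$ on $V=B_{\rho'}$, $\rho<\rho'<r$. By \eqref{eq:cut}, $Dv'+X^*$ is the sum of $(Dv+X^*)\llcorner B_\rho$, of $p$ restricted to the complement of $B_\rho$, and of the boundary term. Minimality gives $|p|(V)\le|Dv+X^*|(B_\rho)+|p|(V\setminus B_\rho)+\int_{\partial B_\rho}|w|$. Subtract $|p|(V\setminus B_\rho)$.
\end{proof}

\section{Oscillation is controlled by density}\label{sec:osc}

This section holds for every $n\ge1$. Truncating a minimizer at height $s$ gives a competitor, and the comparison bounds the variation of $(u-s)_+$ by its boundary values plus the area $\int|X^*|$ of the flat lid. An iteration over levels and radii turns this into a bound for the supremum. The lid is harmless only for heights $d$ of order at least $r\sup|X^*|$, which explains the hypothesis below.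

\begin{lemma}\label{lem:sup}
There is $c_*=c_*(n)>0$ with the following property. Let $u$ be a local $t$-minimizer on a neighborhood of $\overline{B_r(z_0)}$, let $A=\sup_{B_r(z_0)}|X^*|$, $s\in\mathbb{R}$ and $d\ge Ar$. If $\int_{B_r(z_0)}(u-s)_+\le c_*d\,r^{2n}$, then $u\le s+d$ a.e.\ in $B_{r/2}(z_0)$. If $\int_{B_r(z_0)}(s-u)_+\le c_*d\,r^{2n}$, then $u\ge s-d$ a.e.\ in $B_{r/2}(z_0)$.
\end{lemma}

\begin{proof}
The second claim is the first applied to $\hat u$, the level $-s$ and the reflected center, for which $A$ is the same. We prove the first; all balls are centered at $z_0$.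

\emph{The truncation inequality.} Fix a level $\sigma$ and let $w_1=\min(u,\sigma)$, $w_2=(u-\sigma)_+$, $E=\{u>\sigma\}$, so that $u=w_1+w_2$. The superlevel sets of $w_1$ and $w_2$ with nonzero perimeter are those of $u$ below and above $\sigma$, so the coarea formula gives $|Du|=|Dw_1|+|Dw_2|$ as measures, and therefore $|D^su|=|D^sw_1|+|D^sw_2|$. Also $\nabla w_2=0$ a.e.\ off $E$ and $\nabla w_1=0$ a.e.\ on $E$. Apply \eqref{eq:compare} with $v=w_1$. Both $|Du+X^*|(B_\rho)$ and $|Dw_1+X^*|(B_\rho)$ contain $\int_{B_\rho\setminus E}|\nabla w_1+X^*|+|D^sw_1|(B_\rho)$. After cancellation,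
\[
\int_{E\cap B_\rho}|\nabla w_2+X^*|+|D^sw_2|(B_\rho)\le\int_{E\cap B_\rho}|X^*|+\int_{\partial B_\rho}w_2 ,
\]
hence $|Dw_2|(B_\rho)\le2A|E\cap B_\rho|+\int_{\partial B_\rho}w_2$ for a.e.\ $\rho<r$.

Put $\mathsf{v}(\rho,\sigma)=\int_{B_\rho}(u-\sigma)_+$ and $\mathsf{a}(\rho,\sigma)=|\{u>\sigma\}\cap B_\rho|$. The function $\mathsf{v}(\cdot,\sigma)$ is absolutely continuous with $\partial_\rho\mathsf{v}=\int_{\partial B_\rho}w_2$ a.e. By \eqref{eq:cut}, $w_2\mathbf{1}_{B_\rho}$ has total variation at most $2A\mathsf{a}+2\partial_\rho\mathsf{v}$. H\"older's and Sobolev's inequalities give, for a.e.\ $\rho$,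
\begin{equation}\label{eq:trunc}
\mathsf{v}(\rho,\sigma)\le C(n)\,\mathsf{a}(\rho,\sigma)^{1/2n}\big(\partial_\rho\mathsf{v}(\rho,\sigma)+A\,\mathsf{a}(\rho,\sigma)\big).
\end{equation}

\emph{Iteration.} Let $\rho_l=\frac r2(1+2^{-l})$, $s_l=s+d(1-2^{-l})$ and $\mathsf{v}_l=\mathsf{v}(\rho_l,s_l)$. The mean of $\partial_\rho\mathsf{v}(\cdot,s_{l+1})$ over $(\rho_{l+1},\rho_l)$ is at most $\mathsf{v}_l/(\rho_l-\rho_{l+1})=2^{l+2}\mathsf{v}_l/r$, so this bound holds on a set of radii of positive measure; pick $\rho$ in it for which \eqref{eq:trunc} holds. By Chebyshev's inequality $\mathsf{a}(\rho,s_{l+1})\le\mathsf{v}_l/(s_{l+1}-s_l)=2^{l+1}\mathsf{v}_l/d$. Since $A/d\le1/r$,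
\[
\mathsf{v}_{l+1}\le\mathsf{v}(\rho,s_{l+1})\le\beta\,4^l\,\mathsf{v}_l^{1+1/2n},\qquad\beta=C_1(n)\,d^{-1/2n}r^{-1}.
\]
Suppose $\beta\,\mathsf{v}_0^{1/2n}\le4^{-2n}$. Then $\mathsf{v}_l\le4^{-2nl}\mathsf{v}_0$ by induction, since
\[
\mathsf{v}_{l+1}\le\beta\,4^l\,4^{-2nl-l}\,\mathsf{v}_0^{1+1/2n}=4^{-2nl}\mathsf{v}_0\cdot\beta\,\mathsf{v}_0^{1/2n}\le4^{-2n(l+1)}\mathsf{v}_0 .
\]
The condition reads $\mathsf{v}_0\le c_*d\,r^{2n}$ with $c_*=(4^{2n}C_1)^{-2n}$, and then $\int_{B_{r/2}}(u-s-d)_+\le\mathsf{v}_l\to0$.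
\end{proof}

The choice $s=0$, $d=\max\{Ar,\ \|u\|_{L^1(B_r(z_0))}/(c_*r^{2n})\}$ gives $|u|\le d$ a.e.\ in $B_{r/2}(z_0)$. This is the local boundedness recalled in Section~\ref{sec:intro}, which we use from now on.

\begin{corollary}\label{cor:osc}
Let $u$ be a local $t$-minimizer on $U$. If $\overline{B_R}\subset U$, then
\[
\operatorname{ess\,sup}_{B_{R/2}}u-\operatorname{ess\,inf}_{B_{R/2}}u\le C(n)\big(\Theta(0,R)+R^2\big).
\]
If $\Theta(z_0,R)\to0$ as $R\to0$ for every $z_0\in U$, then $u$ agrees a.e.\ with a continuous function.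
\end{corollary}

\begin{proof}
On $B_R$ we have $A=2R$ and $|Du|(B_R)\le|p|(B_R)+2R|B_R|$. By the Poincar\'e inequality $\int_{B_R}|u-\bar u|\le C(n)R^{2n}(\Theta(0,R)+R^2)$. So there is $d=C'(n)(\Theta(0,R)+R^2)$ with $d\ge2R^2$ and $\int_{B_R}|u-\bar u|\le c_*dR^{2n}$, and Lemma~\ref{lem:sup} with $s=\bar u$ gives $|u-\bar u|\le d$ a.e.\ in $B_{R/2}$.

Let $u^*(z)$ and $u_*(z)$ be the limits as $\rho\to0$ of the essential supremum and infimum of $u$ on $B_\rho(z)$. They are finite. If $u^*(z)<s$, then the essential supremum on some $B_\rho(z)$ is less than $s$, and so $u^*<s$ on $B_\rho(z)$; thus $u^*$ is upper semicontinuous, and $u_*$ is lower semicontinuous by the same argument. At Lebesgue points $u_*\le u\le u^*$. The density ratio of the translate $\tilde u$ at $0$ is $\Theta(z_0,R)$, and $\tilde u-u(z_0+\cdot)$ is continuous and vanishes at $0$, so the first part gives $u_*(z_0)=u^*(z_0)$ for every $z_0$. The common value is a continuous representative.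
\end{proof}

\section{Smooth approximation}\label{sec:approx}

The computations of the next section take three derivatives of $u$, so they need smooth functions. We replace $|q|$ by the smooth, strictly convex integrand $F(q)=\sqrt{\varepsilon^2+|q|^2}$, for which
\[
DF(q)=\frac{q}{F(q)},\qquad D^2F(q)=\frac{1}{F(q)}\big(I-DF(q)\otimes DF(q)\big),\qquad|q|\le F(q)\le|q|+\varepsilon .
\]
The eigenvalues of $D^2F$ are $1/F$ and $\varepsilon^2/F^3$. Two difficulties arise. The equation is uniformly elliptic only where the gradient is bounded, so a Lipschitz bound has to come first. And since the limit functional is not strictly convex, minimizers of the regularized problems could converge to a minimizer other than $u$; a small penalty $\delta\int(v-k)^2$ with $k$ close to $u$ selects the right limit.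

\begin{lemma}\label{lem:penal}
Let $B=B_{\rho_0}$, $\varepsilon,\delta>0$, $k\in C^\infty(\overline B)$ and
\[
\mathcal{E}(w)=\int_BF(Dw+X^*)+\delta\int_B(w-k)^2 .
\]
There is a Lipschitz function $v$ on $\overline B$, equal to $k$ on $\partial B$, that minimizes $\mathcal{E}$ among all such functions. It satisfies $\min k\le v\le\max k$, $v\in C^\infty(B)$ and $\operatorname{div}DF(Dv+X^*)=2\delta(v-k)$ in $B$.
\end{lemma}

\begin{proof}
We minimize under a gradient constraint and show that the constraint is not active. Let $\Lambda_0=\|Dk\|_\infty+\rho_0\|D^2k\|_\infty$, $\Lambda=\Lambda_0+6\rho_0+2$ and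
\[
\mathcal{K}=\{w\in W^{1,\infty}(B):\ w=k\text{ on }\partial B,\ |Dw+X^*|\le\Lambda\text{ a.e.}\}.
\]
The set $\mathcal{K}$ is convex and contains $k$. Its elements are equi-Lipschitz, and uniform convergence in $\mathcal{K}$ implies weak* convergence of gradients in $L^\infty$, which preserves the convex constraint and makes $\mathcal{E}$ lower semicontinuous. So $\mathcal{E}$ has a minimizer $v$ on $\mathcal{K}$.

\emph{Affine barriers.} Let $\ell$ be affine with $\ell\ge k$ on $\overline B$ and $|D\ell|\le\Lambda_0$. Then $w=\min(v,\ell)\in\mathcal{K}$. The field $DF(D\ell+X^*)$ has divergence $D^2F:2J=0$, a symmetric matrix against a skew one, and $(v-\ell)_+$ vanishes on $\partial B$. By convexity of $F$,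
\begin{align*}
0\ge\mathcal{E}(v)-\mathcal{E}(w)&\ge\int_BDF(D\ell+X^*)\cdot D(v-\ell)_++\delta\int_{\{v>\ell\}}\big[(v-k)^2-(\ell-k)^2\big]\\
&=\delta\int_{\{v>\ell\}}\big[(v-k)^2-(\ell-k)^2\big].
\end{align*}
On $\{v>\ell\}$ we have $v-k>\ell-k\ge0$, so the integrand is positive and this open set is empty. If instead $\ell\le k$, the competitor $\max(v,\ell)$ gives the same chain with $D(v-\ell)_+$ replaced by $-D(\ell-v)_+$ and the integrand positive on $\{v<\ell\}$, so $v\ge\ell$. Constants give $\min k\le v\le\max k$.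

For $z_0\in\partial B$, $\mathsf{n}=z_0/\rho_0$ and $z\in\overline B$ we have $|z-z_0|^2\le2\rho_0^2-2z\cdot z_0=2\rho_0(z_0-z)\cdot\mathsf{n}$. By Taylor's formula the affine functions
\[
\ell^\pm(z)=k(z_0)+Dk(z_0)\cdot(z-z_0)\pm\rho_0\|D^2k\|_\infty(z_0-z)\cdot\mathsf{n}
\]
satisfy $\ell^-\le k\le\ell^+$ and $|D\ell^\pm|\le\Lambda_0$. They equal $v(z_0)$ at $z_0$, so
\begin{equation}\label{eq:bdry}
|v(z)-v(z_0)|\le\Lambda_0|z-z_0|\qquad(z_0\in\partial B,\ z\in\overline B).
\end{equation}

\emph{Comparison with left translates.} The bound is carried inside by comparing $v$ with a lowered left translate of itself. For $0<|\sigma|<\rho_0$ let $G=B\cap(B-\sigma)$, $c_\sigma=(\Lambda_0+2\rho_0+1)|\sigma|$, and on $\overline G$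
\[
v_\sigma(z)=v(z+\sigma)+X^*(\sigma)\cdot z-c_\sigma,\qquad k_\sigma(z)=k(z+\sigma)+X^*(\sigma)\cdot z-c_\sigma .
\]
On $\partial G$ one of $z$, $z+\sigma$ lies on $\partial B$, so \eqref{eq:bdry} and $|X^*(\sigma)\cdot z|\le2\rho_0|\sigma|$ give $v_\sigma-v\le-|\sigma|<0$. Hence $\mathcal{A}=\{z\in G:v_\sigma>v\}$ has compact closure in $G$, and $\chi=(v_\sigma-v)_+$, extended by zero, is Lipschitz with compact support in $G$. Put $w_1=v+\chi$ and $w_2=v-\chi(\cdot-\sigma)$, and write $q=Dv+X^*$. For a.e.\ $z\in\mathcal{A}$,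
\[
(Dw_1+X^*)(z)=q(z+\sigma),\qquad(Dw_2+X^*)(z+\sigma)=Dv(z)-X^*(\sigma)+X^*(z+\sigma)=q(z),
\]
while $w_1=v$ off $\mathcal{A}$ and $w_2=v$ off $\mathcal{A}+\sigma$. So $w_1,w_2\in\mathcal{K}$, and in the sum of $\mathcal{E}(w_1)-\mathcal{E}(v)\ge0$ and $\mathcal{E}(w_2)-\mathcal{E}(v)\ge0$ the $F$-terms cancel. For $z\in\mathcal{A}$ we have $(v-k)(z+\sigma)=v_\sigma-k_\sigma$ and $(w_2-k)(z+\sigma)=v-k_\sigma$, so
\[
0\le\int_{\mathcal{A}}\big[(v_\sigma-k)^2-(v-k)^2+(v-k_\sigma)^2-(v_\sigma-k_\sigma)^2\big]=2\int_{\mathcal{A}}(v_\sigma-v)(k_\sigma-k).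
\]
But $k_\sigma-k\le(\|Dk\|_\infty+2\rho_0)|\sigma|-c_\sigma<0$, so $\mathcal{A}=\emptyset$. Thus $v(z+\sigma)-v(z)\le c_\sigma+2\rho_0|\sigma|$, which gives $|Dv|\le\Lambda_0+4\rho_0+1$ and $|Dv+X^*|\le\Lambda-1$ a.e.

\emph{Removing the constraint.} If $w$ is Lipschitz with $w=k$ on $\partial B$, then $v+s(w-v)\in\mathcal{K}$ for small $s>0$, and convexity gives $\mathcal{E}(v)\le(1-s)\mathcal{E}(v)+s\mathcal{E}(w)$, that is, $\mathcal{E}(v)\le\mathcal{E}(w)$. Variations $w=v\pm s\phi$, $\phi\in C_c^\infty(B)$, give the equation in the weak sense.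

\emph{Smoothness.} On $\{|q|\le\Lambda\}$ the eigenvalues of $D^2F$ lie between two positive constants. Let $e$ be a coordinate vector and $\Delta^s$ the difference quotient in direction $e$. Then $\Delta^s[DF(q)]=A^s\,(D\Delta^sv+X^*(e))$, where $A^s$ is the mean of $D^2F$ on the segment from $q(z)$ to $q(z+se)$. Testing the differenced equation with $\xi^2\Delta^sv$, $\xi\in C_c^\infty(B)$, and using that $\Delta^sv$ and $\Delta^sk$ are bounded, we get $\int\xi^2|D\Delta^sv|^2\le C$ uniformly in $s$. So $v\in W^{2,2}_{loc}$, and $w=\partial_ev$ solves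
\[
\operatorname{div}(A\,Dw)=\operatorname{div}\mathbf{f},\qquad A=D^2F(Dv+X^*),\quad\mathbf{f}=2\delta(v-k)e-AX^*(e).
\]
The De Giorgi--Nash--Moser theorem states that for bounded, measurable, uniformly elliptic $A$ and bounded $\mathbf{f}$, weak solutions are locally H\"older continuous; so $v\in C^{1,\beta}_{loc}$. Schauder theory states that $A,\mathbf{f}\in C^{l,\beta}_{loc}$ implies $w\in C^{l+1,\beta}_{loc}$. Since $v\in C^{l+1,\beta}_{loc}$ makes $A$ and $\mathbf{f}$ of class $C^{l,\beta}_{loc}$, induction on $l$ gives $v\in C^\infty(B)$.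
\end{proof}

\subsection*{Standing setting}
From here to the end of Section~\ref{sec:density}, $u$ is a local $t$-minimizer on $U\ni0$ and $p=\nu|p|$ with $|\nu|=1$. Fix $\rho_0>\rho_1>\rho_2>\rho_3>0$ with $\overline{B_{2\rho_0}}\subset U$ and $|p|(\partial B_{\rho_0})=0$; the last condition fails for at most countably many radii. Let $B=B_{\rho_0}$ and $M=\|u\|_{L^\infty(B_{2\rho_0})}$. The letter $C$ denotes constants that may depend on $n$, $u$ and these radii, but not on the index $i$ or the parameters $K,r,R$ introduced later.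

\begin{proposition}\label{prop:approx}
There are positive numbers $\varepsilon_i,\tau_i\to0$ and Lipschitz functions $u_i\in C^\infty(B)$ with $|u_i|\le M$ such that, with
\[
p_i=Du_i+X^*,\qquad W_i=\sqrt{\varepsilon_i^2+|p_i|^2},\qquad N_i=p_i/W_i,\qquad h_i=\operatorname{div}N_i,
\]
the following hold.
\begin{itemize}
\item[(A1)] $|h_i|\le\tau_i$ and $N_i\cdot\nabla h_i\ge-\tau_i$ in $B_{\rho_1}$.
\item[(A2)] $p_i\rightharpoonup p$ and $W_i\rightharpoonup|p|$ weakly* in $B$, and $\int_BW_i\to|p|(B)$, $\int_B|p_i|\to|p|(B)$.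
\end{itemize}
\end{proposition}

\begin{proof}
Let $g_j=u*\eta_j$, where $\eta_j$ is an even mollifier supported in $B_{1/j}$, $j>2/\rho_0$. Then $|g_j|\le M$ and $g_j\to u$ in $L^2(B_{3\rho_0/2})$. Since $X^*$ is linear and $\eta_j$ is even, $Dg_j+X^*=\eta_j*p$, so the integral of $|Dg_j+X^*|$ over a set $E$ is at most the $|p|$-measure of the $1/j$-neighborhood of $E$. Therefore
\begin{equation}\label{eq:moll}
\limsup_j\int_E|Dg_j+X^*|\le|p|(\overline E)\qquad\text{whenever }\overline E\subset B_{3\rho_0/2}.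
\end{equation}

Property (A1) requires $\delta$ to be small compared with the inverse of the slope of $k$, while the penalty is effective only if the boundary data approximate $u$ with an error in area much smaller than $\delta$. So we use two indices: $i$ fixes $k$ in the interior and $\delta$, and $j\to\infty$ improves the boundary data. Let $\vartheta\in C_c^\infty(B)$, $0\le\vartheta\le1$, $\vartheta=1$ on $B_{\rho_1}$, and
\[
k_{ij}=\vartheta g_i+(1-\vartheta)g_j,\qquad\delta_i=\frac{1}{i\,(1+2\rho_0+\sup_B|Dg_i|)},\qquad\varepsilon_i=\frac{\delta_i}{i}.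
\]
Let $v_{ij}$ be given by Lemma~\ref{lem:penal} for $\varepsilon_i,\delta_i,k_{ij}$; then $|v_{ij}|\le M$. As $g_j=k_{ij}$ on $\partial B$ and $g_j-k_{ij}=\vartheta(g_j-g_i)$, comparison with $g_j$ gives
\begin{equation}\label{eq:energy}
\int_BF(Dv_{ij}+X^*)+\delta_i\int_B(v_{ij}-k_{ij})^2\le\int_B|Dg_j+X^*|+\varepsilon_i|B|+\delta_i\int_B(g_j-g_i)^2,
\end{equation}
and by \eqref{eq:moll} the first term on the right has upper limit at most $|p|(\overline B)=|p|(B)$.

The minimality of $u$ enters through the claim that, for fixed $i$,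
\begin{equation}\label{eq:claim}
\liminf_j\int_B|Dv_{ij}+X^*|\ge|p|(B).
\end{equation}
Choose $\rho'\in(\rho_0,\frac32\rho_0)$ with $|p|(\partial B_{\rho'})=0$ and extend $v_{ij}$ by $g_j$ to a Lipschitz function on $B_{\rho'}$. By \eqref{eq:energy} and \eqref{eq:moll} the extensions are bounded in $BV(B_{\rho'})$. A subsequence realizing the lower limit converges in $L^1(B_{\rho'})$ to some $\tilde v$ with $\tilde v=u$ off $B$; extended by $u$, it is a competitor on $V=B_{\rho'}$. Minimality, (F1) and \eqref{eq:moll} give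
\[
|p|(B_{\rho'})\le|D\tilde v+X^*|(B_{\rho'})\le\liminf_j\int_B|Dv_{ij}+X^*|+|p|(\overline{B_{\rho'}}\setminus B),
\]
and $|p|(\overline{B_{\rho'}}\setminus B)=|p|(B_{\rho'})-|p|(B)$. This proves \eqref{eq:claim}.

Insert \eqref{eq:claim} in \eqref{eq:energy} and divide by $\delta_i$: $\limsup_j\int_B(v_{ij}-k_{ij})^2\le|B|/i+\int_B(u-g_i)^2$. Choose $j(i)\ge i$ such that $u_i=v_{i,j(i)}$ satisfies $\int_B(u_i-k_{i,j(i)})^2\le(|B|+1)/i+\int_B(u-g_i)^2\to0$. Since $k_{i,j(i)}-u=\vartheta(g_i-u)+(1-\vartheta)(g_{j(i)}-u)\to0$ in $L^2(B)$, we get $u_i\to u$ in $L^2(B)$.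

For (A2), \eqref{eq:energy} gives $\limsup_i\int_BW_i\le|p|(B)$, (F1) gives $\liminf_i\int_B|p_i|\ge|p|(B)$, and $|p_i|\le W_i$; so both masses converge. Since $p_i\to p$ as distributions with bounded mass, $p_i\rightharpoonup p$ weakly*. If $\mu$ is a weak* limit of a subsequence of $W_i$, then $|\int\phi\cdot p_i|\le\int|\phi|W_i$ gives $|p|\le\mu$, and (F4) gives $\mu(B)\le|p|(B)$; hence $\mu=|p|$.

For (A1), in $B_{\rho_1}$ we have $h_i=2\delta_i(u_i-g_i)$, so $|h_i|\le4M/i$. Moreover $N_i\cdot p_i\ge0$ and $|N_i|\le1$, so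
\[
-N_i\cdot\nabla h_i=-2\delta_iN_i\cdot(p_i-X^*-Dg_i)\le2\delta_i\big(2\rho_0+\sup\nolimits_B|Dg_i|\big)\le2/i .
\]
Take $\tau_i=(2+4M)/i$.
\end{proof}

\section{A supersolution on the approximating graphs}\label{sec:super}

In this section $i$ is fixed and omitted, and all identities hold in $B_{\rho_1}$. Let
\[
\alpha=\frac1W,\qquad\lambda=\log\alpha,\qquad P=I-N\otimes N,\qquad\mu=1-|N|^2=\frac{\varepsilon^2}{W^2},
\]
\[
L\phi=\operatorname{div}(WP\nabla\phi),\qquad Q=\nabla\lambda\cdot P\nabla\lambda .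
\]
The matrix $P$ has eigenvalue $\mu\in(0,1]$ in the direction of $N$ and $1$ on $N^\perp$; so $0\le P\le I$ and $\operatorname{tr}P=m+\mu$. To see why $L$ is the natural operator, replace $X^*$ by $0$ and take $\varepsilon=1$: then $P$ is the inverse of the metric $I+Du\otimes Du$ induced on the Euclidean graph, $W$ is its area element, and $W^{-1}L$ is the Laplace--Beltrami operator. The function $\alpha$ is small exactly where the graph is steep. The operator $L$ is symmetric, and for a $C^2$ function $G$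
\begin{equation}\label{eq:chain}
L\,G(\phi)=G'(\phi)L\phi+G''(\phi)\,W\,\nabla\phi\cdot P\nabla\phi .
\end{equation}

\begin{lemma}\label{lem:ident}
For $\phi\in C^{1,1}$, almost everywhere,
\begin{equation}\label{eq:Lphi}
L\phi=WP:D^2\phi-4JN\cdot\nabla\phi-Wh\,N\cdot\nabla\phi .
\end{equation}
Moreover
\begin{equation}\label{eq:Llambda}
L\lambda\le W\Big[-8(n+1-\mu)\alpha^2+8\sqrt{1-\mu}\,\alpha\sqrt Q-Q+\tau\Big].
\end{equation}
\end{lemma}

\begin{proof}
Let $S=D^2u$. The Jacobian matrix $(Dp)_{ab}=\partial_bp_a$ is $Dp=S+2J$. Differentiating $W^2=\varepsilon^2+|p|^2$ and $N=p/W$,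
\[
\nabla W=(Dp)^TN=(S-2J)N,\qquad DN=\alpha P\,Dp,\qquad\nabla\lambda=-\alpha\nabla W,\qquad\nabla\alpha=\alpha\nabla\lambda .
\]
Let $\kappa=(DN)N$ be the derivative of $N$ along itself. Since $(Dp)N=\nabla W+4JN$ and $JN\perp N$,
\begin{equation}\label{eq:kappa}
\kappa=\alpha P(\nabla W+4JN)=-P\nabla\lambda+4\alpha JN .
\end{equation}
Then $\partial_a(WP_{ab})=(P\nabla W)_b-W(hN_b+\kappa_b)=-WhN_b-4(JN)_b$, which gives \eqref{eq:Lphi}.

To prove \eqref{eq:Llambda} we take the divergence of \eqref{eq:kappa}. First, $\operatorname{div}(Jp)=\operatorname{tr}(JS)+2\operatorname{tr}J^2=-4n$, so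
\[
\operatorname{div}(\alpha JN)=\operatorname{div}(\alpha^2Jp)=-4n\alpha^2+2\alpha\,JN\cdot\nabla\lambda .
\]
Second, $\operatorname{div}\kappa=\partial_aN_b\,\partial_bN_a+N_b\partial_b\partial_aN_a=\operatorname{tr}((DN)^2)+N\cdot\nabla h$. Let $P^{1/2}$ be the positive square root of $P$, and put $S'=P^{1/2}SP^{1/2}$ (symmetric) and $J'=P^{1/2}JP^{1/2}$ (skew). By cyclicity of the trace,
\[
\operatorname{tr}((DN)^2)=\alpha^2\operatorname{tr}\big((S'+2J')^2\big)=\alpha^2\big(|S'|^2-4|J'|^2\big).
\]
In an orthonormal basis whose first vector is parallel to $N$, the matrix $J'$ arises from $J$ by multiplying the first row and the first column by $\sqrt\mu$. Each of them has norm $1$, their common entry is $0$, and $|J|^2=2n$; so $|J'|^2=2n-2+2\mu$ and $\operatorname{tr}((DN)^2)\ge-8(n-1+\mu)\alpha^2$. Collecting terms and using (A1),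
\[
\operatorname{div}(P\nabla\lambda)=4\operatorname{div}(\alpha JN)-\operatorname{div}\kappa\le-16n\alpha^2+8\alpha JN\cdot\nabla\lambda+8(n-1+\mu)\alpha^2+\tau .
\]
Since $P^{1/2}JN=JN$, we have $|JN\cdot\nabla\lambda|=|JN\cdot P^{1/2}\nabla\lambda|\le\sqrt{1-\mu}\sqrt Q$. Finally $L\lambda=W\operatorname{div}(P\nabla\lambda)+\nabla W\cdot P\nabla\lambda=W\operatorname{div}(P\nabla\lambda)-WQ$.
\end{proof}

Without $X^*$ all terms containing $J$ disappear and one gets $L\lambda\le-WQ+\tau W$, which by \eqref{eq:chain} says that $\alpha=e^\lambda$ itself is almost a supersolution. Here the cross term has to be absorbed by the two negative terms, and the question is how much of $-Q$ survives. By Young's inequality, for $\eta>0$,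
\begin{equation}\label{eq:young}
8\sqrt{1-\mu}\,\alpha\sqrt Q\le\eta Q+\frac{16(1-\mu)}{\eta}\alpha^2 .
\end{equation}
With $\eta=\frac2{n+1}$ the last term is $8(n+1)(1-\mu)\alpha^2\le8(n+1-\mu)\alpha^2$. Therefore
\begin{equation}\label{eq:key}
L\lambda\le-cWQ+\tau W,\qquad c=1-\frac2{n+1}=\frac{n-1}{n+1}.
\end{equation}
\emph{This is the first use of $n\ge2$: it makes $c$ positive.} For $n=1$ the inequality holds with $c=0$, and it yields neither the energy bound below nor the gain $r^c$ in Section~\ref{sec:density}.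

\subsection*{Energy bound}
Fix $\xi\in C_c^\infty(B_{\rho_1})$ with $0\le\xi\le1$ and $\xi=1$ on $B_{\rho_2}$. Multiply \eqref{eq:key} by $\xi^2$, integrate by parts and use $|\nabla\xi\cdot P\nabla\lambda|\le|\nabla\xi|\sqrt Q$:
\[
c\int\xi^2WQ\le2\int\xi|\nabla\xi|W\sqrt Q+\tau\int\xi^2W\le\frac c2\int\xi^2WQ+\int\Big(\frac2c|\nabla\xi|^2+\tau\xi^2\Big)W .
\]
Since $\int_BW_i\le C$ by (A2),
\begin{equation}\label{eq:Qbound}
\int_{B_{\rho_2}}W_iQ_i\le C .
\end{equation}

\subsection*{The weights}
We want functions of $W$ that pass from $1$ to nearly $0$ as $W$ grows, remain supersolutions, and have small energy. Concave nondecreasing functions of the supersolution $\alpha^c$ are supersolutions. The bound \eqref{eq:Qbound} controls the gradient of $\log W$, so the energy is small if the transition is spread over a long interval of values of $\log W$. Let $\psi(s)=1-(1-s)_+^3$, which is $C^2$, concave and nondecreasing on $[0,\infty)$, with $\psi(0)=0$, $\psi(s)\le3s$, and $\psi=1$ on $[1,\infty)$. For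 $K\ge1$ put
\[
\Phi_K(s)=\frac1K\int_K^{2K}\psi(e^\ell s)\,d\ell,\qquad f_{i,K}=\Phi_K(W_i^{-c}).
\]

\begin{lemma}\label{lem:weights}
The functions $f=f_{i,K}\in C^2(B)$ satisfy:
\begin{itemize}
\item[(W1)] $0\le f\le1$, and $f=1$ on $\{W_i\le e^{K/c}\}$;
\item[(W2)] $f\le3e^{2K}W_i^{-c}$;
\item[(W3)] $Lf\le\tau_iW_i$ in $B_{\rho_1}$;
\item[(W4)] $\int_{B_{\rho_2}}W_i\,\nabla f\cdot P_i\nabla f\le CK^{-2}$.
\end{itemize}
\end{lemma}

\begin{proof}
The function $\Phi_K$ is an average of $C^2$, concave, nondecreasing functions with values in $[0,1]$; it equals $1$ for $s\ge e^{-K}$ and is at most $3e^{2K}s$. This gives (W1) and (W2). Since $s\,\partial_s\psi(e^\ell s)=\partial_\ell\psi(e^\ell s)$, we have $s\Phi_K'(s)=\frac1K[\psi(e^{2K}s)-\psi(e^Ks)]\in[0,\frac1K]$. Let $y=\alpha^c=e^{c\lambda}$. By \eqref{eq:chain} and \eqref{eq:key}, $Ly=cy\,(L\lambda+cWQ)\le cy\,\tau W$, and by concavity $Lf\le\Phi_K'(y)Ly\le c\,y\Phi_K'(y)\,\tau W\le\tau W$. Finally $\nabla f=c\,y\Phi_K'(y)\nabla\lambda$, so $\nabla f\cdot P\nabla f\le K^{-2}Q$,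 and (W4) follows from \eqref{eq:Qbound}.
\end{proof}

\section{No vertical walls}\label{sec:walls}

The factor $1-f_{i,K}$ selects the part of the graph with $W_i>e^{K/c}$. To see a wall one must keep track of the height, so we lift the vector measure $(1-f)p_i\,dz$ to the graph of $u_i$ in $\mathbb{H}^n$. In Example~\ref{ex:jump}, smooth the jump by increasing functions $g_i(x)$ that climb from $0$ to $1$ on $[0,1/i]$. The lifts of $g_i'(x)\,dx\,dy\;e_1$ converge, by the substitution $t=g_i(x)$, to $\mathsf{m}=(\mathsf{m}_x,0)$ with $\mathsf{m}_x=dy\,dt$ on the wall $\{x=0,\ 0<t<1\}$. This measure satisfies $Y\mathsf{m}_x=0=X\mathsf{m}_y$, since $Y=\partial_y$ on the wall, but $T\mathsf{m}_x\ne0$. In general the limit inherits the relations $Z_b\mathsf{m}_a=Z_a\mathsf{m}_b$, and for $n\ge2$ these force $T\mathsf{m}=0$, which is incompatible with bounded height.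

\begin{proposition}\label{prop:walls}
$\displaystyle\lim_{K\to\infty}\ \limsup_{i\to\infty}\int_{B_{\rho_3}}(1-f_{i,K})W_i\,dz=0$.
\end{proposition}

\begin{proof}
If this fails, there are $\delta_0>0$, $K_l\to\infty$ and $i_l\to\infty$ with $\int_{B_{\rho_3}}(1-f^l)W^l\ge\delta_0$, where the superscript $l$ denotes the objects with indices $i_l,K_l$. On $\mathcal{O}=B_{\rho_2}\times\mathbb{R}$ define the measures
\[
\langle\mathsf{m}^l_a,G\rangle=\int_{B_{\rho_2}}(1-f^l)\,p^l_a\,G(z,u^l(z))\,dz,\qquad G\in C_c(\mathcal{O}).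
\]
They have mass at most $\int_BW^l\le C$ and are supported in $\{|t|\le M\}$. Along a subsequence $\mathsf{m}^l\rightharpoonup\mathsf{m}$ weakly*, and $\mathsf{m}$ is supported in $\{|t|\le M\}$.

\emph{Step 1: $Z_b\mathsf{m}_a=Z_a\mathsf{m}_b$.} Omit $l$. Let $G\in C_c^1(\mathcal{O})$ and $\hat G(z)=G(z,u(z))$. On the graph $\partial_b\hat G=\partial_bG+\partial_bu\,TG=Z_bG+p_bTG$, so $p_aZ_bG-p_bZ_aG=p_a\partial_b\hat G-p_b\partial_a\hat G$. Since $\partial_bp_a-\partial_ap_b=4J_{ab}$, integration by parts gives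
\[
\langle\mathsf{m}^l_a,Z_bG\rangle-\langle\mathsf{m}^l_b,Z_aG\rangle=-4J_{ab}\int(1-f)\,\hat G\,dz+\int\hat G\,(p_a\partial_bf-p_b\partial_af)\,dz .
\]
The first term is the curl produced by $X^*$. It carries the weight $dz$ and lives on $\{W>e^{K/c}\}$ by (W1), so by Chebyshev's inequality it is at most $4\|G\|_\infty e^{-K/c}\int_BW$. In the second term the component of $\nabla f$ parallel to $p$ drops out, and the component $q\perp N$ satisfies $|q|^2\le\nabla f\cdot P\nabla f$; thus $|p_a\partial_bf-p_b\partial_af|\le|p||q|\le W(\nabla f\cdot P\nabla f)^{1/2}$. By the Cauchy--Schwarz inequality and (W4) the term is at most $C\|G\|_\infty/K$. Both bounds tend to $0$ as $l\to\infty$, so $\langle\mathsf{m}_a,Z_bG\rangle=\langle\mathsf{m}_b,Z_aG\rangle$. As the fields $Z_a$ are divergence free, this is the claimed identity of distributions on $\mathcal{O}$.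

\emph{Step 2: $\mathsf{m}=0$.} Let $a$ be one of the coordinates $x_k,y_k$. \emph{Since $n\ge2$}, there is $j\ne k$, and $Z_a$ commutes with $X_j$ and $Y_j$. Step 1, used for the pairs $(a,y_j)$, $(a,x_j)$ and $(x_j,y_j)$, gives
\[
-4T\mathsf{m}_a=X_jY_j\mathsf{m}_a-Y_jX_j\mathsf{m}_a=X_jZ_a\mathsf{m}_{y_j}-Y_jZ_a\mathsf{m}_{x_j}=Z_a\big(X_j\mathsf{m}_{y_j}-Y_j\mathsf{m}_{x_j}\big)=0 .
\]
For $G\in C_c^\infty(\mathcal{O})$ the function $s\mapsto\langle\mathsf{m}_a,G(\cdot,\cdot-s)\rangle$ has derivative $-\langle\mathsf{m}_a,TG(\cdot,\cdot-s)\rangle=0$, and it vanishes for large $s$, when the support of the translate has left $\{|t|\le M\}$. So $\langle\mathsf{m}_a,G\rangle=0$.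

\emph{Step 3: no cancellation.} A vector measure may tend to zero by oscillation of its direction; convergence of the areas excludes this. Let $\zeta\in C_c(B_{\rho_2})$, $0\le\zeta\le1$, $\zeta=1$ on $B_{\rho_3}$. By Lusin's theorem the Borel field $\nu$ agrees, off a set of arbitrarily small $|p|$-measure, with a continuous field $Y$ on $B_{\rho_2}$ with $|Y|\le1$. Choose $Y$ with $\int\zeta(1-\nu\cdot Y)\,d|p|\le\delta_0/2$. As $W^l-p^l\cdot Y\ge0$ and $0\le1-f^l\le1$,
\[
\delta_0\le\int\zeta(1-f^l)W^l\le\int\zeta(1-f^l)\,p^l\cdot Y+\int\zeta\,(W^l-p^l\cdot Y).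
\]
The first term on the right is $\langle\mathsf{m}^l_a,\zeta Y_a\chi(t)\rangle$ for any $\chi\in C_c(\mathbb{R})$ equal to $1$ on $[-M,M]$, so it tends to $0$. By (A2) the second tends to $\int\zeta(1-\nu\cdot Y)\,d|p|\le\delta_0/2$. This is a contradiction.
\end{proof}

\section{The density vanishes}\label{sec:density}

Write $\rho=|z|$, $\hat z=z/|z|$ and $\Theta(R)=\Theta(0,R)$.

\begin{proposition}\label{prop:density}
$\Theta(R)\to0$ as $R\to0$.
\end{proposition}

Where the graph is steep, $P$ is nearly the projection onto the $m$-dimensional space $N^\perp$, so $W^{-1}L$ acts on functions of $z$ like an $m$-dimensional Laplacian. To compare the scales $r<R$ we test with the radial function whose $m$-dimensional Laplacian is $R^{-m}\mathbf{1}_{B_R}-r^{-m}\mathbf{1}_{B_r}$.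

\subsection*{The test function}
For $0<r<R<\rho_3$ let $\varphi(z)=\Psi(\rho)$, where $\Psi=0$ for $\rho\ge R$ and
\[
\Psi'(\rho)=\frac\rho m\big(R^{-m}-r^{-m}\big)\quad(\rho\le r),\qquad\Psi'(\rho)=\frac\rho m\big(R^{-m}-\rho^{-m}\big)\quad(r\le\rho\le R).
\]
The two formulas agree at $r$, the second vanishes at $R$, and $\varphi$ is a quadratic polynomial in $B_r$; so $\varphi\in C^{1,1}$. Also $\Psi'\le0$, $\varphi\ge0$, $|\Psi'|/\rho\le r^{-m}$ and $|\Psi'|\le\frac1m\rho^{1-m}$, whence $4\int|\nabla\varphi|\,dz\le C_0R^2$ with $C_0=\frac2m\mathcal{H}^m(S^m)$. For $\rho<r$ we have $\Psi''=\Psi'/\rho$, and for $r<\rho<R$ we have $\Psi''=\frac1m(R^{-m}+(m-1)\rho^{-m})$. Therefore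
\[
\Psi''-\frac{\Psi'}\rho=\rho^{-m}\mathbf{1}_{\{r<\rho<R\}},\qquad\Psi''+(m-1)\frac{\Psi'}\rho=R^{-m}\mathbf{1}_{\{\rho<R\}}-r^{-m}\mathbf{1}_{\{\rho<r\}} .
\]
Since $D^2\varphi=(\Psi''-\Psi'/\rho)\,\hat z\otimes\hat z+(\Psi'/\rho)I$, $\hat z\cdot P\hat z=1-(N\cdot\hat z)^2$ and $\operatorname{tr}P=m+\mu$,
\begin{equation}\label{eq:PD2}
P:D^2\varphi=R^{-m}\mathbf{1}_{B_R}-r^{-m}\mathbf{1}_{B_r}-(N\cdot\hat z)^2\rho^{-m}\mathbf{1}_{B_R\setminus B_r}+\mu\Psi'/\rho .
\end{equation}

\subsection*{The monotonicity identity}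
Let $f_i\in C^2(B_{\rho_1})$ with $0\le f_i\le1$. Insert \eqref{eq:Lphi} and \eqref{eq:PD2} in $\int f_iL\varphi=\int\varphi Lf_i$:
\begin{equation}\label{eq:mono}
R^{-m}\!\int_{B_R}\!f_iW_i-r^{-m}\!\int_{B_r}\!f_iW_i=\int_{B_R\setminus B_r}\!f_iW_i(N_i\cdot\hat z)^2\rho^{-m}+\int\varphi\,Lf_i+\mathcal{R}_i,
\end{equation}
where $\mathcal{R}_i=\int f_i\,[\,4JN_i\cdot\nabla\varphi+W_ih_iN_i\cdot\nabla\varphi-W_i\mu_i\Psi'/\rho\,]$. The first term of $\mathcal{R}_i$ is the only trace of $X^*$ in the identity. It carries the weight $dz$, not $W_i\,dz$, so it is at most $C_0R^2$ whatever the slope. For fixed $r,R$ the other two terms tend to $0$, because $|h_i|\le\tau_i$, $\int_BW_i\le C$ and $W_i\mu_i=\varepsilon_i^2/W_i\le\varepsilon_i$. Thus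
\begin{equation}\label{eq:rem}
\limsup_i|\mathcal{R}_i|\le C_0R^2 .
\end{equation}

To pass to the limit in the annular term, let $\vartheta\in C_c(B\setminus\{0\})$, $\vartheta\ge0$. Where $p_i\ne0$,
\[
0\le\frac{(p_i\cdot\hat z)^2}{|p_i|}-W_i(N_i\cdot\hat z)^2=(p_i\cdot\hat z)^2\,\frac{W_i-|p_i|}{|p_i|W_i}\le W_i-|p_i|\le\varepsilon_i .
\]
So (A2) and (F5) with $g(z,\xi)=\vartheta(z)\rho^{-m}(\xi\cdot\hat z)^2$ give
\begin{equation}\label{eq:resh}
\int\vartheta\,W_i(N_i\cdot\hat z)^2\rho^{-m}\,dz\to\int\vartheta\,(\nu\cdot\hat z)^2\rho^{-m}\,d|p| .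
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:density}]
\emph{Step 1: bounded density and finite radial defect.} Fix $\bar R<\rho_3$ and use \eqref{eq:mono} with $f_i=1$, so that $Lf_i=0$, and $R=\bar R$. By \eqref{eq:rem} and (F4),
\[
\limsup_i\Big[r^{-m}\int_{B_r}W_i+\int_{B_{\bar R}\setminus B_r}W_i(N_i\cdot\hat z)^2\rho^{-m}\Big]\le\Theta_0:=\bar R^{-m}|p|(\overline{B_{\bar R}})+C_0\bar R^2
\]
for every $r<\bar R$. Both terms on the left are nonnegative. The first gives $\Theta(r)\le\Theta_0$ by (F4), hence also $|p|(\overline{B_r})\le\Theta_0r^m$ for $r<\bar R$, by applying the bound to radii slightly larger than $r$. For the second, use \eqref{eq:resh} with $0\le\vartheta\le1$ supported in $\{r<\rho<\bar R\}$, let $\vartheta\uparrow1$ and then $r\to0$: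
\[
\int_{B_{\bar R}\setminus\{0\}}(\nu\cdot\hat z)^2\rho^{-m}\,d|p|\le\Theta_0 .
\]
By dominated convergence,
\[
E(R):=\int_{B_{2R}\setminus\{0\}}(\nu\cdot\hat z)^2\rho^{-m}\,d|p|+C_0R^2\to0\qquad(R\to0).
\]

\emph{Step 2: from scale $R$ to scale $r$.} Let $0<r<R<\bar R/2$ and use \eqref{eq:mono} with $f_i=f_{i,K}$. Since $\varphi\ge0$, (W3) gives $\int\varphi Lf_i\le\tau_i\|\varphi\|_\infty\int_BW_i\to0$. In the annular term use $f_i\le1$ and \eqref{eq:resh} with $0\le\vartheta\le1$ supported in $\{r/2<\rho<2R\}$ and equal to $1$ on $\{r\le\rho\le R\}$. This gives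
\begin{equation}\label{eq:scales}
\limsup_iR^{-m}\int_{B_R}f_{i,K}W_i\le\limsup_ir^{-m}\int_{B_r}f_{i,K}W_i+E(R),
\end{equation}
and $E(R)$ depends neither on $r$ nor on $K$.

\emph{Step 3: the small scale.} By (W2), H\"older's inequality, (F4) and Step 1,
\[
\limsup_ir^{-m}\int_{B_r}f_{i,K}W_i\le3e^{2K}r^{-m}\limsup_i\Big(\int_{B_r}W_i\Big)^{1-c}|B_r|^c\le Ce^{2K}r^c,
\]
because $-m+m(1-c)+(m+1)c=c$. Let $r\to0$ in \eqref{eq:scales} with $K$ and $R$ fixed: the left side is at most $E(R)$.

\emph{Step 4: the large scale.} By (F4), for every $K$,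
\[
\Theta(R)\le\liminf_iR^{-m}\int_{B_R}W_i\le E(R)+R^{-m}\limsup_i\int_{B_{\rho_3}}(1-f_{i,K})W_i .
\]
Let $K\to\infty$ with $R$ fixed. Proposition~\ref{prop:walls} gives $\Theta(R)\le E(R)$, and $E(R)\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
For $z_0\in U$, Proposition~\ref{prop:density} applied to the left translate $\tilde u$ gives $\Theta(z_0,R)\to0$. Corollary~\ref{cor:osc} concludes.
\end{proof}

\section{Integrability and the modulus of continuity}\label{sec:bc}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]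
By left translation it suffices to work on $B_{\rho_3}$ in the setting of Section~\ref{sec:approx}.

\emph{No singular part.} Let $T_K=(6e^{2K})^{1/c}$. By (W2), $1-f_{i,K}\ge\frac12$ on $\{W_i>T_K\}$, so for Borel sets $E\subset B_{\rho_3}$
\[
\int_EW_i\le T_K|E|+2\int_{B_{\rho_3}}(1-f_{i,K})W_i .
\]
Given $\delta>0$, Proposition~\ref{prop:walls} provides $K$ and $i_0$ such that the last term is at most $\delta$ for $i\ge i_0$; the finitely many $W_i$ with $i<i_0$ are integrable. So $(W_i)$ is equi-integrable on $B_{\rho_3}$. By the Dunford--Pettis theorem, a bounded equi-integrable sequence in $L^1(B_{\rho_3})$ has a weakly convergent subsequence, and (A2) identifies the limit with $|p|$. Hence $|p|$ is absolutely continuous on $B_{\rho_3}$, $u\in W^{1,1}(B_{\rho_3})$, and along this subsequence $W_i\rightharpoonup|p|$ weakly in $L^1(B_{\rho_3})$.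

\emph{Negative powers.} In \eqref{eq:key} the whole $\alpha^2$-term was spent; for exponents below $c$ a part of it remains. Let $0<\theta<c$, choose $s>0$ with $\eta=1-\theta-s>\frac2{n+1}$, and omit $i$. By \eqref{eq:chain}, \eqref{eq:Llambda} and \eqref{eq:young},
\[
L\alpha^\theta=\theta\alpha^\theta\,(L\lambda+\theta WQ)\le\theta\alpha^\theta W\Big[-\Big(8(n+1-\mu)-\frac{16(1-\mu)}\eta\Big)\alpha^2-sQ+\tau\Big].
\]
The coefficient of $-\alpha^2$ is affine in $\mu\in[0,1]$, with values $8(n+1)-16/\eta>0$ at $\mu=0$ and $8n$ at $\mu=1$, so it is at least some $\kappa_0>0$ depending on $n$ and $\eta$. Multiply by $\xi^2$, with $\xi$ as in the energy bound, integrate by parts with $\nabla\alpha^\theta=\theta\alpha^\theta\nabla\lambda$, and divide by $\theta$: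
\begin{align*}
\int\xi^2W\alpha^\theta(\kappa_0\alpha^2+sQ)&\le2\int\xi|\nabla\xi|W\alpha^\theta\sqrt Q+\tau\int\xi^2W\alpha^\theta\\
&\le s\int\xi^2W\alpha^\theta Q+\int\Big(\frac1s|\nabla\xi|^2+\tau\xi^2\Big)W\alpha^\theta .
\end{align*}
Since $W\alpha^{\theta+2}=W^{-1-\theta}$ and $W\alpha^\theta=W^{1-\theta}\le1+W$, we get $\int_{B_{\rho_2}}W_i^{-1-\theta}\le C_\theta$.

To pass to the limit let $G_\beta(\sigma)=(\beta+\sigma)^{-1-\theta}$, $\beta>0$, which is convex with bounded derivative on $[0,\infty)$. Then $W_i^{-1-\theta}\ge G_\beta(W_i)\ge G_\beta(|p|)+G_\beta'(|p|)(W_i-|p|)$, and the integral of the last term over $B_{\rho_3}$ tends to $0$ by weak convergence. So $\int_{B_{\rho_3}}G_\beta(|p|)\le C_\theta$, and monotone convergence as $\beta\to0$ gives $\int_{B_{\rho_3}}|p|^{-1-\theta}\le C_\theta$. Given $\gamma<\frac{2n}{n+1}=1+c$, choose $\theta\in(0,c)$ with $\gamma\le1+\theta$ and use $|p|^{-\gamma}\le1+|p|^{-1-\theta}$.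
\end{proof}

The proof of (a) gives no rate, so (c) is obtained by compactness. Lemma~\ref{lem:sup} is what upgrades $L^1$ convergence to control of the supremum.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $\omega(s)$ be the supremum of $|u(z)-u(z')|$ over all local $t$-minimizers $u$ on $B_1$ with $|u|\le M$ and all $z,z'\in B_{1/2}$ with $|z-z'|\le s$. It is nondecreasing and at most $2M$. If $\omega(s)\not\to0$, there are $\delta>0$, such minimizers $u_l$, and points $z_l,z_l'\in B_{1/2}$ converging to the same $z_0\in\overline{B_{1/2}}$ with $|u_l(z_l)-u_l(z_l')|\ge\delta$.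

\emph{Compactness.} Inequality \eqref{eq:compare} with $v=0$ gives $|Du_l+X^*|(B_\rho)\le\int_{B_\rho}|X^*|+M\mathcal{H}^m(\partial B_\rho)$ for a.e.\ $\rho<1$. By (F1), along a subsequence $u_l\to u$ in $L^1_{loc}(B_1)$ with $u\in BV_{loc}(B_1)$, $|u|\le M$. By boundedness the convergence holds in $L^1(B_1)$, so in polar coordinates, along a further subsequence, $\int_{\partial B_\rho}|u_l-u|\to0$ for a.e.\ $\rho<1$.

\emph{The limit is a minimizer.} Let $\operatorname{spt}(u-v)\Subset V\Subset B_1$. Choose $\rho<1$ with $V\Subset B_\rho$ such that \eqref{eq:compare} holds for all pairs $u_l,v$, that $v=u$ $\mathcal{H}^m$-a.e.\ on $\partial B_\rho$, and that the boundary integrals above tend to $0$; almost every $\rho$ close to $1$ will do. Then $|Du_l+X^*|(B_\rho)\le|Dv+X^*|(B_\rho)+\int_{\partial B_\rho}|u_l-u|$, and (F1) gives $|Du+X^*|(B_\rho)\le|Dv+X^*|(B_\rho)<\infty$. The two measures coincide off $\operatorname{spt}(u-v)$, in particular on $B_\rho\setminus V$, so the inequality holds on $V$.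

\emph{Contradiction.} By (a), $u$ is continuous. Choose $r<\frac14$ with $2r\le\delta/8$ and $|u-u(z_0)|\le\delta/8$ on $B_r(z_0)$. On this ball $A\le2$, so $d=\delta/8$ satisfies $d\ge Ar$. For $s^\pm=u(z_0)\pm\delta/8$ both $(u_l-s^+)_+$ and $(s^--u_l)_+$ are at most $|u_l-u|$ on $B_r(z_0)$, so their integrals are at most $c_*d\,r^{2n}$ for large $l$. Lemma~\ref{lem:sup} gives $|u_l-u(z_0)|\le\delta/4$ on $B_{r/2}(z_0)$, hence $|u_l(z_l)-u_l(z_l')|\le\delta/2$ for large $l$, a contradiction.
\end{proof}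

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation}.

\bibitem{source}
\emph{Graphics of bounded variation, existence and local boundedness of non-parametric minimal surfaces in Heisenberg groups},
\texttt{http://\allowbreak cvgmt.sns.it/\allowbreak media/\allowbreak doc/\allowbreak paper/\allowbreak 1469/\allowbreak SerraCassano\_\allowbreak Vittone\_\allowbreak BVHgraphs23\_03\_13.pdf}

\end{thebibliography}
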